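# Gorenstein ideals that are not sums of two linked ideals

Throughout, $k$ is an algebraically closed field of arbitrary characteristic, $S=k[x_0,\dots,x_n]$ is the coordinate ring of $\mathbb P^n$, and $I_V\subset S$ is the saturated homogeneous ideal of a closed subscheme $V\subset\mathbb P^n$. For a graded module $M$, $M(a)$ denotes the shift with $M(a)_i=M_{a+i}$.

## 1. Linked pairs, and two tests of the guess "every $Z$ is a sum"

There is a standard way to make Gorenstein ideals: take two linked schemes and add their ideals. Does it make all of them? One would first guess yes. We fix the terms, then test that guess.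

**Definition (aCM, Gorenstein).** $V$ is *arithmetically Cohen–Macaulay* (aCM) if $S/I_V$ is Cohen–Macaulay. It is *arithmetically Gorenstein* if $S/I_V$ is Gorenstein. A *Gorenstein ideal* is a homogeneous ideal $I$ with $S/I$ Gorenstein.

**Definition (geometric linkage).** Let $V,V'$ be equidimensional aCM subschemes of the same codimension, without embedded components and with no common component. They are *geometrically linked by $X$* if $X$ is a subscheme of the same codimension with $I_X=I_V\cap I_{V'}$. Here $X$ is a complete intersection or, more generally, arithmetically Gorenstein; in the second case one says that $V,V'$ are linked by a Gorenstein ideal.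

It is known that if $V,V'$ are geometrically linked aCM schemes, by a complete intersection or by a Gorenstein ideal, then $I_V+I_{V'}$ is a Gorenstein ideal of codimension one higher than that of $V$. The paper "Reduced Gorenstein Codimension three subschemes of projective space" (https://www.ams.org/journals/proc/1997-125-04/S0002-9939-97-03956-7/S0002-9939-97-03956-7.pdf) is the source of the converse question:

> Given an arithmetically Gorenstein $Z\subset\mathbb P^n$ of codimension $c\ge3$, must there be aCM schemes $V,V'$ of codimension $c-1$, geometrically linked by a complete intersection if $c=3$ and by an arithmetically Gorenstein scheme if $c\ge4$, with $I_Z=I_V+I_{V'}$?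

**First test: complete intersections.** If $I_Z=(f_1,\dots,f_c)$, take $I_V=(f_1,\dots,f_{c-2},f_{c-1})$ and $I_{V'}=(f_1,\dots,f_{c-2},f_c)$. The following proposition says that this works, and a little more.

**Proposition 1.** *Suppose $I_Z=(\mathfrak j,f,g)$ has codimension $c\ge 3$, with $S/\mathfrak j$ Gorenstein, $\operatorname{codim}\mathfrak j=c-2$, and $f,g$ forms of positive degree that are a regular sequence on $S/\mathfrak j$. Then the answer for $Z$ is yes.*

*Proof.* Put $I_V=(\mathfrak j,f)$ and $I_{V'}=(\mathfrak j,g)$. Both quotients are Gorenstein of dimension $n+2-c\ge2$, so both ideals are saturated, and $V,V'$ are aCM of codimension $c-1$. A common component would be a prime of height $c-1$ containing $(\mathfrak j,f,g)$, which has codimension $c$; so there is none. For the intersection, an element of $I_V\cap I_{V'}$ is congruent modulo $\mathfrak j$ to some $af$ and to some $bg$. From $af\equiv bg$ and the fact that $f$ is a nonzerodivisor modulo $(\mathfrak j,g)$ (homogeneous regular sequences can be permuted) we get $a\in(\mathfrak j,g)$, so the element lies in $(\mathfrak j,fg)$.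 Hence $I_V\cap I_{V'}=(\mathfrak j,fg)$. Since $fg$ is a nonzerodivisor on $S/\mathfrak j$, this is a Gorenstein ideal. If $c=3$, then $\mathfrak j$ is unmixed of height one, hence principal, and $(\mathfrak j,fg)$ is a complete intersection. $\square$

The proposition also covers every $Z$ of codimension $c\ge3$ contained in a linear subspace of codimension $2$: there $I_Z=(\mathfrak j,y_1,y_2)$ with $\mathfrak j$ generated by polynomials in the other variables.

**Second test: five points in $\mathbb P^3$, no four in a plane.** The ideal of such a $Z$ needs five generators, so it is not a complete intersection. Let $\mathcal Q\cong\mathbb P^1\times\mathbb P^1$ be a smooth quadric with equation $q$, and $C\subset\mathcal Q$ a smooth curve of type $(1,2)$, which is a twisted cubic. Five distinct points of $C$ have no four in a plane, since a plane meets $C$ in degree $3$. As $\mathrm{PGL}_4$ permutes such five-tuples transitively, we may assume $Z\subset C$.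

The restriction $H^0(\mathcal O_{\mathcal Q}(2,1))\to H^0(C,\mathcal O_C(2,1))$ has kernel $H^0(\mathcal O_{\mathcal Q}(1,-1))=0$. Both sides have dimension $6$: the left has $3\cdot2$, and on $C\cong\mathbb P^1$ the degree is $2\cdot2+1\cdot1=5$. So there is a divisor $C'$ of type $(2,1)$ with $C\cap C'=Z$. A divisor $D$ of type $(a,b)$ with $|a-b|\le1$ is aCM, because $H^1(\mathcal O_{\mathcal Q}(m-a,m-b))=0$ for all $m$, so that $S/I_D\cong\bigoplus_m H^0(\mathcal O_D(m))$. The union $C\cup C'$ has type $(3,3)$, hence $I_C\cap I_{C'}=(q,f)$ with $f$ a cubic. From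
$$0\to S/(I_C\cap I_{C'})\to S/I_C\oplus S/I_{C'}\to S/(I_C+I_{C'})\to0$$
the last ring has depth $\ge1$, so $I_C+I_{C'}$ is saturated and equals $I_Z$. The Hilbert functions of the three terms are
$$(1,4,9,15,\dots),\qquad 2\cdot(1,4,7,10,\dots),\qquad (1,4,5,5,\dots),$$
so $Z$ has $h$-vector $(1,3,1)$. The guess survives again.

It is nevertheless false, in every codimension $c\ge3$. The tests were too small, in two different senses: §4 shows that large socle degree breaks the guess, and §8 shows that five points is a linear section of a variety for which the answer is already no.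

## 2. Functionals, compressed algebras, and the theorems

Fix $c\ge3$ and $n\ge c$, put $r:=c-1\ge2$, and let $R=k[x_0,\dots,x_r]$, a ring in $c$ variables. Put
$$N_i:=\dim R_i=\binom{i+r}{r},\qquad D_j:=\operatorname{Hom}_k(R_j,k).$$

**Definition ($\mathrm{Ann}(F)$ and $A_F$).** For $0\ne F\in D_j$, let $\mathrm{Ann}(F)\subset R$ be the ideal whose degree-$i$ part is $\{g\in R_i: F(gh)=0\ \forall h\in R_{j-i}\}$, and all of $R_i$ if $i>j$. Put $A_F=R/\mathrm{Ann}(F)$.

Macaulay's theorem: $A_F$ is Artinian Gorenstein of socle degree $j$, and every graded Artinian Gorenstein quotient of $R$ is some $A_F$. Its Hilbert function $h$ is symmetric: $h(i)=h(j-i)$.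

**Definition (compressed).** Put $t=\lfloor j/2\rfloor$ and $u=\lceil j/2\rceil$. Call $F$ *compressed* if $\mathrm{Ann}(F)_t=0$, i.e. $\dim(A_F)_t=N_t$.

*Example.* Let $r=2$, $j=2$, and $F(x_ax_b)=\delta_{ab}$. Then $\mathrm{Ann}(F)=(x_0x_1,x_0x_2,x_1x_2,\;x_0^2-x_1^2,\;x_0^2-x_2^2)$ and $h=(1,3,1)$, so $F$ is compressed. If instead $F(x_0^2)=1$ and $F$ is zero on the other monomials, then $\mathrm{Ann}(F)=(x_1,x_2,x_0^3)$ and $h=(1,1,1)$: not compressed.

**Definition ($\mathcal K_d$).** $\mathcal K_d\subset D_j$ is the set of those $F$ for which some zero-dimensional $V\subset\mathbb P^r$ of length $\le d$ satisfies $F|_{(I_V)_j}=0$.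

*Example.* The compressed $F$ above is the sum of the evaluations at the three coordinate points of $\mathbb P^2$, so it kills $(x_0x_1,x_0x_2,x_1x_2)_2$ and lies in $\mathcal K_3$.

Put
$$\gamma_r:=2^{r-1}+\tfrac r2 .$$

**Theorem 2.1.** *Assume $\gamma_rN_u<N_j$. This holds for all $j\gg0$, since $N_j/N_u\to2^r>\gamma_r$; for $c=3$ it holds for $j=2t$, $t\ge5$. There is a dense open set $\mathcal U\subset D_j$ such that for $F\in\mathcal U$ and every $n\ge c$ the arithmetically Gorenstein scheme $Z\subset\mathbb P^n$ of codimension $c$ with $I_Z=\mathrm{Ann}(F)S$ has this property: there is no aCM scheme $V$ of codimension $c-1$ with $I_V\subset I_Z$ and $I_Z/I_V\cong\omega_{S/I_V}(a)$ for some $a$. In particular $I_Z\ne I_V+I_{V'}$ for all aCM $V,V'$ geometrically linked by an arithmetically Gorenstein (in particular, by a complete intersection) scheme of codimension $c-1$.*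

**Theorem 2.2.** *The set $\mathcal K_d$ is contained in a closed subset of $D_j$ of dimension $\le\gamma_rd$.*

So the answer to the question is no for every $c\ge3$, every $n\ge c$ and every $k$.

*Numbers.* For $c=3$ we have $\gamma_2=3$. With $j=10$: $3N_5=63<66=N_{10}$, so a general $F$ of degree $10$, with $h=(1,3,6,10,15,21,15,10,6,3,1)$, gives a counterexample. With $j=8$: $3N_4=45=N_8$, and the hypothesis fails. For $c=4$, $\gamma_3=\frac{11}2$ and $j=14$ works: $\frac{11}2\cdot120=660<680$.

*The numerical condition in general.* We have $N_{2t}/N_t=\prod_{i=1}^r\frac{2t+i}{t+i}\to2^r$ and $N_{2t+1}/N_{t+1}=\prod_{i=1}^r\frac{2t+1+i}{t+1+i}\to2^r$; and $\gamma_r<2^r$ because $r/2<2^{r-1}$. For $r=2$ and $j=2t$ the condition reads $\frac32(t+1)(t+2)<(t+1)(2t+1)$, that is $3t+6<4t+2$, that is $t\ge5$.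

**Facts on canonical modules.** Let $B$ be a graded Cohen–Macaulay quotient of a polynomial ring, and $\omega_B$ its graded canonical module.

1. $B$ is Gorenstein if and only if $\omega_B\cong B(b)$ for some $b$.
2. If $A\to B$ is a surjection of Cohen–Macaulay rings of the same dimension, then $\operatorname{Hom}_A(B,\omega_A)\cong\omega_B$.
3. $\omega_B$ is a maximal Cohen–Macaulay $B$-module; if a linear form $\ell$ is a nonzerodivisor on $B$, then $\omega_B/\ell\omega_B\cong\omega_{B/\ell B}$ up to shift.
4. Local duality: if $\dim B=e$, then $(\omega_B)_i$ is dual to $H^e_{\mathfrak m}(B)_{-i}$.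

*Example.* Let $B$ be the coordinate ring of $d$ points in $\mathbb P^r$, or of any zero-dimensional scheme of length $d$, with Hilbert function $H$. From $0\to B\to\bigoplus_iH^0(\mathcal O(i))\to H^1_{\mathfrak m}(B)\to0$, where each $H^0$ has dimension $d$, we get $\dim H^1_{\mathfrak m}(B)_i=d-H(i)$, hence
$$\dim(\omega_B)_i=d-H(-i).\tag{1}$$
For three non-collinear points of $\mathbb P^2$, $H=(1,3,3,\dots)$, and $\omega_B$ has dimension $0,2,3,3,\dots$ in degrees $-1,0,1,2,\dots$. It starts with two generators, so $B$ is not Gorenstein.

## 3. From a linked pair to one scheme and its canonical module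

This section removes $V'$ and $X$ from the problem: what remains is a condition on $V$ alone.

**Lemma 3.1.** *If $I_Z=I_V+I_{V'}$ with $V,V'$ geometrically linked by the arithmetically Gorenstein scheme $X$, then $I_Z/I_V\cong\omega_{S/I_V}(a)$ for some $a$.*

*Proof.* First,
$$I_Z/I_V\cong I_{V'}/(I_V\cap I_{V'})=I_{V'}/I_X .$$
Next we claim $I_X:I_V=I_{V'}$. Clearly $I_X:I_V=(I_V:I_V)\cap(I_{V'}:I_V)=I_{V'}:I_V$. All associated primes of $I_{V'}$ have height $c-1$, since $S/I_{V'}$ is Cohen–Macaulay. If one of them contained $I_V$, which also has height $c-1$, it would be a minimal prime of $I_V$, that is, a common component of $V$ and $V'$. So $I_V$ lies in none of them, hence contains a nonzerodivisor on $S/I_{V'}$, and $I_{V'}:I_V=I_{V'}$. Therefore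
$$I_{V'}/I_X=(I_X:I_V)/I_X\cong\operatorname{Hom}_S(S/I_V,S/I_X)\cong\operatorname{Hom}_S(S/I_V,\omega_{S/I_X})(a)\cong\omega_{S/I_V}(a),$$
using facts 1 and 2; the latter applies because $\dim S/I_V=\dim S/I_X$. $\square$

## 4. Cutting down to points of $\mathbb P^r$, and a bound for their number

By Lemma 3.1 it suffices to exclude an aCM scheme $V\supset Z$ of codimension $c-1$ with $I_Z/I_V\cong\omega_{S/I_V}(a)$. We reduce this to a statement about $F$.

**Lemma 4.1.** *Let $Z$ be arithmetically Gorenstein of codimension $c$ in $\mathbb P^n$, and $V$ aCM of codimension $c-1$ with $I_V\subset I_Z$ and $I_Z/I_V\cong\omega_{S/I_V}(a)$. Let $e=n+1-c=\dim S/I_Z$. For general linear forms $\ell_1,\dots,\ell_e$, with $S/(\ell)$ identified with $R$ via $x_0,\dots,x_r$, let $A_F$ be the reduction of $S/I_Z$, and $J\subset R$ the image of $I_V$. Then*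
$$R/J\ \text{is CM of dimension }1,\qquad J\subset\mathrm{Ann}(F),\qquad \mathrm{Ann}(F)/J\cong\omega_{R/J}(a').\tag{2}$$
*If $I_Z=\mathrm{Ann}(F_0)S$, then $F=F_0$ up to scalar.*

*Proof.* Let $B=S/I_V$, of dimension $n+1-(c-1)=e+1$. Since $k$ is infinite, general $\ell_1,\dots,\ell_e$ form a regular sequence on $S/I_Z$ and on $B$, hence on the maximal Cohen–Macaulay module $\omega_B$; and $x_0,\dots,x_r$ map to a basis of $S_1/(\ell)_1$, so $S/(\ell)\cong R$. The sequence
$$0\to\omega_B(a)\to B\to S/I_Z\to0$$
stays exact after tensoring with $S/(\ell)$, because $\operatorname{Tor}_1^S(S/I_Z,S/(\ell))=0$. The quotient of $S/I_Z$ is an Artinian Gorenstein quotient of $R$, so it is some $A_F$. The quotient of $B$ is $R/J$, Cohen–Macaulay of dimension $1$. The kernel of $R/J\to A_F$ is $\mathrm{Ann}(F)/J$, and by exactness it is $(\omega_B/\ell\omega_B)(a)\cong\omega_{R/J}(a')$ by fact 3. If $I_Z=\mathrm{Ann}(F_0)S$, its generators involve only $x_0,\dots,x_r$, so its image in $R$ is $\mathrm{Ann}(F_0)$; and $\mathrm{Ann}(F_0)_j=\ker F_0$ determines $F_0$ up to scalar. $\square$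

Since $R/J$ has depth $1$, $J$ is saturated: $J=I_{V_0}$, where $V_0=\operatorname{Proj}R/J\subset\mathbb P^r$ is zero-dimensional, of length $d$, say.

**Lemma 4.2.** *In the situation of (2), let $H$ be the Hilbert function of $R/J$ and $h$ that of $A_F$, with socle degree $j$. Then*
$$h(i)=H(i)+H(j-i)-d .\tag{3}$$
*If $F$ is compressed, then $H(t)=N_t$ and $d=H(u)\le N_u$, so $F\in\mathcal K_{N_u}$.*

*Proof.* $R/J$ has a linear nonzerodivisor, so $H$ is nondecreasing, with $H\le d$. By (1) and (2),
$$h(i)=H(i)-\dim(\omega_{R/J})_{a'+i}=H(i)+H(-a'-i)-d .$$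
The right side is symmetric under $i\leftrightarrow-a'-i$. The function $h$ is supported on $[0,j]$ with nonzero values at both ends, and the reflection must exchange the ends, so $-a'=j$. This is (3).

Let $F$ be compressed. As $j-t=u$, (3) gives $N_t=h(t)=H(t)+\bigl(H(u)-d\bigr)$ with $H(t)\le N_t$ and $H(u)\le d$. Both are equalities, so $d=H(u)\le N_u$. Finally $(I_{V_0})_j=J_j\subset\mathrm{Ann}(F)_j=\ker F$. $\square$

Hilbert functions alone do not contradict this. For $j=2t$, the function $H(i)=N_i$ for $i\le t$ and $H(i)=N_t$ for $i\ge t$ gives, through (3), exactly the $h$ of a compressed algebra. So we have to count parameters: which $F$ can be killed by the ideal of some $V_0$ of length $\le N_u$?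

## 5. Counting schemes, and counting tangent directions

**Counting pairs $(V,\lambda)$.** To give an $F\in\mathcal K_d$, choose $V$ of length $d$, then a functional on the $d$-dimensional space $H^0(\mathcal O_V)$. The dimension of $\mathcal K_d$ is then at most $d$ plus the dimension of the family of all $V$. For $r=2$ the Hilbert scheme of $d$ points is smooth of dimension $2d$ (Fogarty's theorem), and the count gives $3d=\gamma_2d$, which is enough for $c=3$.

For $r=3$ it stops working. Let $\mathfrak m=(x_1,x_2,x_3)\subset k[x_1,x_2,x_3]$, let $p=\binom{s+2}2$ be the number of monomials of degree $s$, and consider the ideals $\mathfrak m^{s+1}+(W)$ with $W$ a space of forms of degree $s$ and dimension $w=\lfloor p/2\rfloor$. They form a family of dimension $w(p-w)\ge\frac{p^2-1}4$, while their colength is at most $\binom{s+3}3=\frac{p(s+3)}3$. The quotient of the two is at least $\frac{3(p^2-1)}{4p(s+3)}$, which tends to infinity with $s$. So the dimension of the family of all $V$ has no bound linear in $d$, and we need a linear one, with constant below $2^r$, because $N_j/N_u\to2^r$.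

The remedy for this first failure: $F$ sees $V$ only through one functional $\lambda$, and we may shrink $V$ to the scheme defined by the largest ideal inside $\ker\lambda$. So we parametrize functionals and never schemes.

**Functionals on a polynomial ring.** Let $Q=k[x_1,\dots,x_r]$ and $\mathfrak m=(x_1,\dots,x_r)$. For a linear functional $f:Q\to k$ put
$$I_f=\{a\in Q: f(ab)=0\ \ \forall b\in Q\},$$
the largest ideal contained in $\ker f$. For $d\ge0$ let $\mathcal L_d$ be the set of $f$ such that $I_f$ has colength $d$ and contains a power of $\mathfrak m$.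

*Example.* $\mathcal L_0=\{0\}$. $\mathcal L_1$ consists of the nonzero multiples of evaluation at $0$, so $\dim\mathcal L_1=1$. For $r=2$, $\mathcal L_2$ consists of the $f(a)=\alpha a(0)+\beta\,\partial_1a(0)+\gamma\,\partial_2a(0)$ with $(\beta,\gamma)\neq0$, and $I_f=\{a: a(0)=0,\ \beta\,\partial_1a(0)+\gamma\,\partial_2a(0)=0\}$; so $\dim\mathcal L_2=3$.

If $f\in\mathcal L_d$, then $Q/I_f$ is zero or local Artinian of length $d$, so $\mathfrak m^d\subset I_f$. Hence for any $D\ge d$,
$$\mathcal L_d\subset E_D:=(Q/\mathfrak m^D)^*,$$
a finite-dimensional space. For $f\in E_D$ the symmetric form $\beta_f(a,b)=f(ab)$ on $Q/\mathfrak m^D$ has radical $I_f/\mathfrak m^D$, hence rank $\dim Q/I_f$. Thus $\mathcal L_d$ is the set of $f\in E_D$ with $\operatorname{rk}\beta_f=d$. In particular it is locally closed.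

**The square of an ideal.** Tangent directions to a rank locus are governed by $I_f^2$, so we need the size of $Q/I_f^2$.

**Lemma 5.1.** *If $\mathfrak a\subset P=k[y_1,\dots,y_s]$ has colength $\delta<\infty$, then $\dim P/\mathfrak a^2\le2^s\delta$.*

*Proof.* Let $M=\operatorname{in}(\mathfrak a)$ for a monomial order; exactly $\delta$ monomials lie outside $M$. Since $\operatorname{in}(\mathfrak a^2)\supset M^2$, we have $\dim P/\mathfrak a^2\le\#\{v\in\mathbb N^s: y^v\notin M^2\}$. Let $\lfloor v/2\rfloor$ be taken coordinatewise. If $y^{\lfloor v/2\rfloor}\in M$, then its square is in $M^2$ and divides $y^v$, so $y^v\in M^2$. Hence $y^v\notin M^2$ implies $y^{\lfloor v/2\rfloor}\notin M$. The map $v\mapsto\lfloor v/2\rfloor$ is $2^s$-to-one, so at most $2^s\delta$ exponents occur. $\square$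

The constant cannot be lowered: for $\mathfrak a=(y_1,\dots,y_s)^m$ the quotient of $\dim P/\mathfrak a^2=\binom{2m-1+s}{s}$ by $\delta=\binom{m-1+s}{s}$ tends to $2^s$ as $m\to\infty$.

**Lemma 5.2.** *Let $f\in\mathcal L_d\subset E_D$, let $\Phi\subset\mathcal L_d$ be locally closed with reduced structure, $f\in\Phi$, and let $f'\in E_D$ be tangent to $\Phi$ at $f$. Then $f'$ kills $I_f^2$.*

*Proof.* Let $C$ be a basis of a complement of the radical of $\beta_f$ in $Q/\mathfrak m^D$, and let $a,b\in I_f$. For $g\in E_D$ let $\Delta(g)$ be the determinant of the matrix of values of $\beta_g$ with rows $C\cup\{a\}$ and columns $C\cup\{b\}$. It is a $(d+1)$-minor, so $\Delta$ vanishes on $\mathcal L_d\supset\Phi$, and its derivative at $f$ in direction $f'$ is zero. At $f$ the last row and the last column vanish, since $a,b\in I_f$. In the matrix for $f+\varepsilon f'$ the last row and column are therefore divisible by $\varepsilon$, with corner $\varepsilon f'(ab)$, so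
$$\Delta(f+\varepsilon f')=\varepsilon\,\det(\beta_f|_C)\,f'(ab)+O(\varepsilon^2).$$
Hence $\det(\beta_f|_C)\,f'(ab)=0$. Here $\det(\beta_f|_C)\ne0$, so $f'(ab)=0$. The products $ab$ span $I_f^2$. $\square$

**The tangent count and where it stops.** Taking $\Phi=\mathcal L_d$, the two lemmas give $\dim\mathcal L_d\le\dim Q/I_f^2\le2^rd$. This bound is linear, but $2^r$ is just too large: each factor of $N_{2t}/N_t=\prod\frac{2t+i}{t+i}$ and of $N_{2t+1}/N_{t+1}=\prod\frac{2t+1+i}{t+1+i}$ is less than $2$, so
$$N_j<2^rN_u\qquad\text{always},$$
and a bound $2^rd$ for $\mathcal K_d$ says nothing at $d=N_u$. We have to save a definite fraction of the constant.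

## 6. Slicing by a variable: the bound $\gamma_rd$

The saving comes from comparing $f$ with $\pi f:=f(x_r\,\cdot\,)$. A tangent vector to a *fibre* of $\pi$ also kills $x_rQ$. So Lemma 5.1 is applied in $r-1$ variables, with constant $2^{r-1}$, and to the ideal $I_f$ modulo $x_r$, whose colength is only the drop from $f$ to $\pi f$. The drops add up to $d$.

*Example.* Let $r=2$ and let $f$ take the value $1$ on $x_1x_2^2$ and $0$ on all other monomials. Then $I_f=(x_1^2,x_2^3)$ and $d=6$. Here $I_f^2=(x_1^4,x_1^2x_2^3,x_2^6)$ has colength $24-6=18$, which is the direct tangent bound. The functionals $f,\pi f,\pi^2f,\pi^3f$ have ideals of colength $6,4,2,0$. At each of the three drops the ideal modulo $x_2$ is $(x_1^2)\subset k[x_1]$, whose square has colength $4$. The total is $12=2\cdot6$.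

**Lemma 6.1.** $\dim\mathcal L_d\le2^{r-1}d$. *Moreover $\dim\mathcal L_1=1$.*

*Proof.* The second statement was seen in §5. For the first we induct on $d$; for $d=0$, $\mathcal L_0=\{0\}$. Let $d\ge1$ and $D=d$.

**Step 1: stratify by the colength of $\pi f$.** Let $\pi:E_D\to E_D$ be the linear map $(\pi f)(a)=f(x_ra)$. For $f\in\mathcal L_d$ we have $I_{\pi f}=I_f:x_r$, and multiplication by $x_r$ identifies $Q/(I_f:x_r)$ with $x_r(Q/I_f)$. So $I_{\pi f}$ has colength
$$d_1=\dim x_r(Q/I_f)=d-\dim Q/(I_f+x_rQ)<d,$$
where the inequality holds because $I_f+x_rQ\subset\mathfrak m$ is a proper ideal ($I_f$ is proper as $d\ge1$, and contains a power of $\mathfrak m$). So $\mathcal L_d$ is the finite disjoint union of the locally closed sets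
$$\mathcal L_{d,d_1}=\{f\in\mathcal L_d:\operatorname{rk}\beta_{\pi f}=d_1\},\qquad 0\le d_1<d,$$
and $\pi$ maps $\mathcal L_{d,d_1}$ into $\mathcal L_{d_1}$.

**Step 2: bound the fibres.** Let $\Phi$, with reduced structure, be a nonempty fibre of $\pi:\mathcal L_{d,d_1}\to\mathcal L_{d_1}$, let $f\in\Phi$, and let $f'$ be tangent to $\Phi$ at $f$. On $\Phi$ the linear map $\pi$ is constant, so $\pi f'=0$, which means that $f'$ kills $x_rQ$. By Lemma 5.2, $f'$ kills $I_f^2$. Let $P=Q/x_rQ$, a polynomial ring in $r-1$ variables, and $\mathfrak a=I_fP$, of colength $\dim Q/(I_f+x_rQ)=d-d_1$. Then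
$$\dim T_f\Phi\le\dim Q/(x_rQ+I_f^2)=\dim P/\mathfrak a^2\le2^{r-1}(d-d_1)$$
by Lemma 5.1 with $s=r-1$. Hence $\dim\Phi\le2^{r-1}(d-d_1)$.

**Step 3: add base and fibre.** By induction,
$$\dim\mathcal L_{d,d_1}\le2^{r-1}d_1+2^{r-1}(d-d_1)=2^{r-1}d.\qquad\square$$

**Proof of Theorem 2.2.** If $d=0$, then $V$ is empty and $\mathcal K_0=\{0\}$. Let $d\ge1$.

**Step 1: move $V$ into an affine space.** Choose $rd+1$ linear forms on $\mathbb P^r$, any $r+1$ of them linearly independent; this is possible since $k$ is infinite. If $V$ has length $\le d$, its support has at most $d$ points, and each lies on at most $r$ of the forms. So some form misses $V$. There are finitely many forms, so it suffices to bound the set of $F\in\mathcal K_d$ for which $V$ can be chosen disjoint from one fixed form, which after a linear change of coordinates is $x_0$.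

**Step 2: replace $F$ by a functional on $Q$.** Now $V=\operatorname{Spec}O\subset\mathbb A^r=\operatorname{Spec}Q$ with $O=Q/I$ and $\dim O\le d$. The kernel of $R_j\to O$, $g\mapsto g(1,x_1,\dots,x_r)$, is $(I_V)_j$. As $F$ kills it, there is a linear $\lambda:O\to k$ with $F(g)=\lambda(g(1,x))$. View $\lambda$ as a functional on $Q$. Then $I_\lambda=\{a:\lambda(aQ)=0\}\supset I$ has colength $\le d$.

**Step 3: decompose into local functionals.** Write $Q/I_\lambda=\prod_qO_q$ with local factors of length $d_q$ at points $q\in\mathbb A^r$, and accordingly $\lambda=\sum_q\lambda_q$, where $\lambda_q$ is the restriction of $\lambda$ to $O_q$, composed with $Q\to O_q$. An ideal of $O_q$ contained in $\ker\lambda_q$ is an ideal of $Q/I_\lambda$ contained in $\ker\lambda$, hence zero, because $I_\lambda$ is the largest ideal of $Q$ in $\ker\lambda$. So $I_{\lambda_q}$ is the kernel of $Q\to O_q$; it has colength $d_q$ and contains a power of the maximal ideal of $q$. Translating $q$ to the origin, $\lambda_q(b)=f_q(b(x+q))$ with $f_q\in\mathcal L_{d_q}$.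

**Step 4: count.** So $F$ lies in the image of one of the finitely many morphisms
$$\prod_{i=1}^s(\mathbb A^r\times\mathcal L_{d_i})\to D_j,\qquad(q_i,f_i)_i\mapsto\Bigl[g\mapsto\sum_if_i\bigl(g(1,x+q_i)\bigr)\Bigr],\qquad d_i\ge1,\ \sum_id_i\le d$$
(for $s=0$ the image is $F=0$). The source has dimension $\sum_i(r+\dim\mathcal L_{d_i})$. If $d_i=1$, the term is $r+1\le\gamma_r$, because $1+\frac r2\le2^{r-1}$ for $r\ge2$ (equality at $r=2$; afterwards the left side grows by $\frac12$ while the right side doubles). If $d_i\ge2$, the term is at most $r+2^{r-1}d_i\le\frac r2d_i+2^{r-1}d_i=\gamma_rd_i$. So each image has dimension $\le\gamma_rd$, and $\mathcal K_d$ is contained in the finite union of the closures of the images, over all tuples $(d_i)$ and all forms of Step 1. $\square$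

## 7. A general functional is compressed and avoids $\mathcal K_{N_u}$

**Lemma 7.1.** *The compressed $F\in D_j$ form a dense open set, in every characteristic.*

*Proof.* Compressedness says that the pairing $R_t\times R_u\to k$, $(g,h)\mapsto F(gh)$, has rank $N_t$, an open condition on $F$. So only existence is needed.

**Case $j=2t$.** The determinant of $\bigl(F(x^{\alpha+\beta})\bigr)_{|\alpha|=|\beta|=t}$ is a polynomial in the coordinates $z_\gamma=F(x^\gamma)$. We show that the monomial $\prod_\alpha z_{2\alpha}$ occurs in it with coefficient $1$. A permutation $\sigma$ of the exponents contributes $\pm\prod_\alpha z_{\alpha+\sigma(\alpha)}$. If this is the given monomial, the multisets $\{\alpha+\sigma(\alpha)\}$ and $\{2\alpha\}$ agree, so in Euclidean norms $\sum|\alpha+\sigma(\alpha)|^2=\sum|2\alpha|^2=4\sum|\alpha|^2$. Hence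
$$\sum|\alpha-\sigma(\alpha)|^2=2\sum|\alpha|^2+2\sum|\sigma(\alpha)|^2-\sum|\alpha+\sigma(\alpha)|^2=0,$$
and $\sigma=\mathrm{id}$. So the determinant is not identically zero.

**Case $j=2t+1$.** Let $F_0\in D_{2t}$ be compressed. Multiplication by $x_0$ is injective, so there is $F\in D_{2t+1}$ with $F(x_0g)=F_0(g)$ for all $g\in R_{2t}$. If $g\in R_t$ and $F(gR_{t+1})=0$, then $F_0(gR_t)=F(x_0gR_t)=0$, so $g=0$. $\square$

**Proof of Theorem 2.1.** Assume $\gamma_rN_u<N_j=\dim D_j$. By Theorem 2.2, $\overline{\mathcal K_{N_u}}$ is a proper closed subset of $D_j$. Let $\mathcal U$ be the set of nonzero compressed $F$ outside $\overline{\mathcal K_{N_u}}$. By Lemma 7.1 it is open and dense; it is also stable under scalars and under $GL_c$, since both conditions are.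

Let $F\in\mathcal U$, $n\ge c$ and $I_Z=\mathrm{Ann}(F)S$. The ring $S/I_Z=A_F[x_{r+1},\dots,x_n]$ is Gorenstein of dimension $n-r=n+1-c\ge1$. So $I_Z$ is saturated, and $Z$ is arithmetically Gorenstein of codimension $c$.

Suppose there were an aCM scheme $V$ of codimension $c-1$ with $I_V\subset I_Z$ and $I_Z/I_V\cong\omega_{S/I_V}(a)$. Lemma 4.1 gives (2) with this same $F$, and Lemma 4.2 gives $F\in\mathcal K_{N_u}$, a contradiction. By Lemma 3.1, $I_Z$ is then not a sum $I_V+I_{V'}$ with $V,V'$ geometrically linked by an arithmetically Gorenstein scheme. The numerical claims were checked in §2. $\blacksquare$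

For $c=3$ this answers the question for complete intersection linkage, and even with linkage weakened to the one-sided condition; for $c\ge4$ it answers it for linkage by Gorenstein ideals.

## 8. $Gr(2,5)\subset\mathbb P^9$ against its section by a $\mathbb P^3$

Let $M=(m_{ij})$ be the generic skew-symmetric $5\times5$ matrix; the $m_{ij}$, $i<j$, are the ten coordinates of $\mathbb P^9$. The ideal of $Z=Gr(2,5)$ is generated by the $4\times4$ Pfaffians $p=(p_1,\dots,p_5)^T$, with signs, and has the resolution
$$0\to S(-5)\to S(-3)^5\xrightarrow{\ M\ }S(-2)^5\to S .$$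
In particular the linear syzygies of $p$ are exactly the rows $w^TM$, $w\in k^5$. As $1-5z^2+5z^3-z^5=(1-z)^3(1+3z+z^2)$, the $h$-vector is $(1,3,1)$, the same as for the five points of §1.

**Proposition 8.1.** *Neither $Gr(2,5)\subset\mathbb P^9$ nor any cone over it is the sum of the ideals of two geometrically linked codimension-$2$ aCM schemes. Indeed, for $Z=Gr(2,5)$ or a cone over it, there is no aCM $V$ of codimension $2$ with $I_V\subset I_Z$ and $I_Z/I_V\cong\omega_{S/I_V}(a)$.*

*Proof.* By Lemma 3.1 the second statement suffices. Suppose $V$ exists.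

**Step 1: the shape of $I_V$.** In (2) we have $c=3$, $j=2$, $t=u=1$, and $F$ is compressed since $h(1)=3=N_1$. Lemma 4.2 gives $d=H(1)=3$, so $R/J$ has Hilbert function $(1,3,3,\dots)$. Modulo a linear nonzerodivisor it becomes an algebra with Hilbert function $(1,2)$, namely $k[x,y]/(x,y)^2$. Graded Betti numbers do not change modulo a regular sequence of linear forms, so $I_V$ is generated by three quadrics with two independent linear syzygies.

**Step 2: compare syzygies.** The three quadrics lie in $I_Z$, so they are $Cp$ with $C$ a constant $3\times5$ matrix of rank $3$. If $\ell^T$ is a linear syzygy of $Cp$, then $\ell^TC$ is one of $p$, so $\ell^TC=w^TM$ for a unique $w\in k^5$. The map $\ell\mapsto w$ is injective, since the rows of $C$ are independent. So we get a two-dimensional space $U\subset k^5$ of such $w$.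

**Step 3: the contradiction.** Let $E=\ker C\subset k^5$, also two-dimensional. For $w\in U$ and $e\in E$,
$$0=\ell^TCe=w^TMe=\sum_{i<j}(w_ie_j-w_je_i)\,m_{ij}.$$
The $m_{ij}$ are independent variables, so $w\wedge e=0$ for all $w\in U$, $e\in E$. Hence $U\subset ke$ for every nonzero $e\in E$, which is impossible as $\dim U=2$.

For a cone, the resolution is unchanged, and the same argument applies. $\square$

On a section of $Gr(2,5)$ by a $\mathbb P^3$ the ten $m_{ij}$ become linear forms in four variables and satisfy linear relations; Step 3 is no longer available, in agreement with the five points of §1. Passing to linear sections, as in Lemma 4.1, carries a $V$ for $Z$ to a $V$ for the section, and gives nothing in the other direction.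

## 9. Smooth counterexamples in codimension $3$ from Pfaffians

The schemes of Theorem 2.1 are defined by equations in only $c$ variables. We now get smooth ones. In this section $\mathcal U$ is the set constructed in §7, for a $j$ with $\gamma_rN_u<N_j$.

**Proposition 9.1.** *Let $Z\subset\mathbb P^n$ be arithmetically Gorenstein of codimension $c$, and suppose that one reduction of $S/I_Z$ by linear forms is $A_F$ with $F\in\mathcal U$. Then $Z$ satisfies the conclusion of Theorem 2.1.*

*Proof.* Describe reductions by surjective linear maps $\varphi:S_1\to R_1$, extended to ring maps $S\to R$. Those with $R/\varphi(I_Z)$ Artinian form an open set $\Omega$ in an affine space; for them the kernel of $\varphi$ is spanned by a regular sequence on $S/I_Z$, and $R/\varphi(I_Z)$ has a Hilbert function independent of $\varphi$. So $\varphi(I_Z)_j\subset R_j$ is a hyperplane for all $\varphi\in\Omega$, spanned by the images of a fixed basis of $(I_Z)_j$, and the point $[F_\varphi]\in\mathbb P(D_j)$ it defines depends algebraically on $\varphi$. The condition $F_\varphi\in\mathcal U$ is thus open in the irreducible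 set $\Omega$, and by hypothesis it holds somewhere; so it holds for general $\varphi$. As $\mathcal U$ is $GL_c$-stable, it depends only on $\ker\varphi$. If a $V$ as in Theorem 2.1 existed, Lemma 4.1 with general linear forms would give (2) with $F\in\mathcal U$, and Lemma 4.2 would give $F\in\mathcal K_{N_u}$, a contradiction. The statement on sums follows from Lemma 3.1. $\square$

**Proposition 9.2.** *Let $t\ge5$ and $3\le n\le9$. For a general $(2t+3)\times(2t+3)$ skew-symmetric matrix $\Phi$ of linear forms on $\mathbb P^n$, the scheme $Z$ defined by its $(2t+2)$-Pfaffians is smooth of codimension $3$ (integral if $n\ge4$), arithmetically Gorenstein, and is not a sum as in the question.*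

*Proof.* We use the theorem of Buchsbaum–Eisenbud (Amer. J. Math. 99 (1977)). A codimension-three ideal generated by the submaximal Pfaffians of a skew matrix of odd size is Gorenstein, with the self-dual resolution given by that matrix. Conversely, a Gorenstein ideal of codimension three is generated by the submaximal Pfaffians of a skew matrix of odd size, which is the matrix of relations in its minimal resolution. In characteristic $2$, skew includes zero diagonal.

**Step 1: smoothness.** Let $W$ be the projective scheme of skew $(2t+3)\times(2t+3)$ matrices of rank $\le2t$, defined by the $(2t+2)$-Pfaffians. Near a matrix of rank exactly $2t$, after a congruence, a skew matrix has blocks $\begin{pmatrix}A&B\\-B^T&G\end{pmatrix}$ with $A$ invertible of size $2t$, and is congruent to $\operatorname{diag}(A,\,G+B^TA^{-1}B)$. So locally $W$ is given by the vanishing of the $3\times3$ skew matrix $G+B^TA^{-1}B$, and it is smooth of codimension $3$ there. In the same way, near a matrix of rank exactly $2t-2$, the locus of rank $\le2t-2$ is given by the vanishing of a $5\times5$ skew block, so this locus has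 codimension $10$. Now $Z$ is a section of $W$ by a general linear $\mathbb P^n$. As $n\le9$, this $\mathbb P^n$ misses the locus of rank $\le2t-2$, and Bertini's theorem for linear sections, valid in every characteristic, shows that $Z$ is smooth of codimension $3$. By the theorem quoted, the quotient of $S$ by the Pfaffians is Gorenstein, of dimension $n-2\ge1$; so the Pfaffian ideal is saturated and $Z$ is arithmetically Gorenstein. If $n\ge4$, then $\operatorname{depth}S/I_Z\ge2$, so $H^0(\mathcal O_Z)=k$ and $Z$ is connected; being smooth, it is integral.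

**Step 2: compressed functionals come from linear skew matrices.** Let $F\in D_{2t}$ be compressed, in three variables. The generators of $\mathrm{Ann}(F)$ have degree $\ge t+1$, and the self-dual resolution ends in $R(-2t-3)$, so the relations have degrees $2t+3-(\text{generator degree})\le t+2$. Minimal relations have degree at least one more than the least generator degree, hence $\ge t+2$. So all relations have degree $t+2$, and all generators degree $t+1$. Their number is
$$N_{t+1}-h(t+1)=N_{t+1}-h(t-1)=N_{t+1}-N_{t-1}=\tfrac{(t+3)(t+2)-(t+1)t}2=2t+3 .$$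
By Buchsbaum–Eisenbud, $\mathrm{Ann}(F)$ is generated by the $(2t+2)$-Pfaffians of a $(2t+3)\times(2t+3)$ skew matrix of linear forms $x_0A_0+x_1A_1+x_2A_2$.

**Step 3: a general triple gives $F\in\mathcal U$.** Consider the triples $(A_0,A_1,A_2)$ of skew matrices whose Pfaffian ideal in $R$ has codimension $3$. They form an open, irreducible set. For each of them the quotient of $R$ is Artinian Gorenstein, with resolution ending in $R(-2t-3)$, so its socle degree is $2t$ and it is some $A_F$ with $F\in D_{2t}$. The map $(A_0,A_1,A_2)\mapsto[F]\in\mathbb P(D_{2t})$ is a morphism, since the hyperplane $\ker F\subset R_{2t}$ is spanned by the products of the Pfaffians with $R_{t-1}$. By Step 2 its image contains every compressed $[F]$; in particular it meets the open set defined by $\mathcal U$, which is defined and nonempty because $c=3$, $j=2t$, $t\ge5$. So a general triple gives $F\in\mathcal U$.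

**Step 4: conclusion.** Write $\Phi=\sum x_i\Phi_i$ with $\Phi$ general. Modulo the $n-2=\dim S/I_Z$ forms $x_3,\dots,x_n$ it becomes the general triple $(\Phi_0,\Phi_1,\Phi_2)$. So this reduction of $S/I_Z$ is $A_F$ with $F\in\mathcal U$, and Proposition 9.1 applies. $\square$

## 10. Adding one hyperplane keeps the obstruction, adding two removes it

**Proposition 10.1.** *Let $Z_0\subset\mathbb P^{n-1}=\{y=0\}\subset\mathbb P^n$ be arithmetically Gorenstein of codimension $c-1\ge3$ in $\mathbb P^{n-1}$, contained in no hyperplane of $\mathbb P^{n-1}$, and admitting no aCM $V_0\supset Z_0$ of codimension $c-2$ in $\mathbb P^{n-1}$ with $I_{Z_0}/I_{V_0}\cong\omega(a)$, where $\omega$ is the canonical module of the coordinate ring of $V_0$. Then $Z_0$, viewed in $\mathbb P^n$ (codimension $c$), is not a sum of the ideals of two aCM schemes geometrically linked by a Gorenstein ideal.*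

*Proof.* Let $I_Z$ be the ideal of $Z_0$ in $S$. As $Z_0$ spans $\mathbb P^{n-1}$, $(I_Z)_1=ky$. If $I_Z=I_V+I_{V'}$ with $V,V'$ so linked, then $ky=(I_V)_1+(I_{V'})_1$, so $y$ lies in one of the two ideals, say $y\in I_V$. Then $V\subset\mathbb P^{n-1}$ is aCM, and has codimension $c-2$ there. By Lemma 3.1, $I_Z/I_V\cong\omega_{S/I_V}(a)$. Both ideals contain $y$, so $I_Z/I_V$ is also the quotient of the ideals of $Z_0$ and $V$ in $\mathbb P^{n-1}$. This contradicts the hypothesis. $\square$

For example, $Gr(2,5)\subset\mathbb P^9$ lies in no hyperplane, since its ideal is generated by quadrics, and Proposition 8.1 gives the other hypothesis. So $Gr(2,5)\subset\mathbb P^9\subset\mathbb P^{10}$ is an explicit smooth counterexample in codimension $4$.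

This step cannot be repeated twice in a row: after a second hyperplane is added, $Z$ lies in a linear subspace of codimension $2$, and by Proposition 1 the answer for it is yes. In $\mathbb P^{11}$, with $y_1,y_2$ the two new coordinates and $\mathfrak j$ the ideal generated by the Pfaffians $p_1,\dots,p_5$, the codimension-$5$ scheme $Gr(2,5)$ has ideal $(\mathfrak j,y_1)+(\mathfrak j,y_2)$, and the two schemes so defined are linked by the Gorenstein ideal $(\mathfrak j,y_1y_2)$.
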